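# Nondistributive modular quasifractals and the varieties $\mathcal V(F_p)$

## 1. Self-similar modular lattices over a prime field

Start with a guess. Take a lattice that is modular but not distributive, and suppose that it is self-similar: any nontrivial interval embeds into any other nontrivial interval, with bounds going to bounds. The modular lattices one knows best are lattices of submodules. If such a lattice is built from submodules, self-similarity should force all parts of it to see the same arithmetic, and this arithmetic should be that of a prime field. So one guesses: *the lattice satisfies exactly the identities of subspace lattices over one prime field.* This guess is correct, and these notes prove it. First we make it precise and test it.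

Joins are written $+$, meets are written as juxtaposition, and meets take precedence over joins. A lattice is *modular* if $x\le z$ implies $x+yz=(x+y)z$.

**Definition.** A bounded lattice $L$ with at least two elements is a *quasifractal* if for all $a_1<b_1$ and $a_2<b_2$ in $L$ there is a lattice embedding $\psi:[a_1,b_1]\to[a_2,b_2]$ with $\psi(a_1)=a_2$ and $\psi(b_1)=b_2$.

An embedding of bounded lattices that maps bottom to bottom and top to top is called a $\{0,1\}$-embedding. A *lattice variety* is a class of lattices defined by identities. For a ring $R$ with $1$, $\mathcal V(R)$ is the variety generated by the submodule lattices of $R$-modules. Let $P$ be the set of primes, $F_0=\mathbb Q$, and $F_p=\mathbb Z_p$ for $p\in P$. The guess is that a variety $\mathcal U$ generated by a nondistributive modular quasifractal equals $\mathcal V(F_p)$ for a certain $p\in P\cup\{0\}$ attached to $\mathcal U$; Section 3 recalls which one. The question comes from "The product of two von Neumann n-frames, its characteristic, and modular fractal lattices", https://www.math.u-szeged.hu/~czedli/m/publ.pdf/czedli_the-product-of-two-von-Neumann-n-frames-its-characteristic-and-modular-fractal-lattices.pdf.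

*Small lattices.* The two-element lattice is a quasifractal, but it is distributive. Suppose a quasifractal $L$ has elements $a<b$ with nothing strictly between. Then $[0,1]=L$ embeds into the two-element lattice $[a,b]$, so $L$ has two elements. Hence a nondistributive quasifractal has no such pair $a<b$. In particular it is infinite, and it is never the full subspace lattice $\mathrm{Sub}(V)$ of a vector space, since a line covers $0$.

*Doubling.* To remove coverings, glue: for a field $F$, embed $\mathrm{Sub}(F^{2^m})$ into $\mathrm{Sub}(F^{2^{m+1}})$ by $U\mapsto U\oplus U$ and let $L$ be the direct limit. Now there are no coverings, but $L$ is still not a quasifractal. Take a $3$-dimensional $W\le F^4$ and suppose there is a $\{0,1\}$-embedding of $[0,W]$ into $[0,1]$. The three coordinate lines of $W$ go to elements that are independent with join $1$, and any two of them have a common complement in their join. These finitely many elements live in some $\mathrm{Sub}(F^{2^l})$. There they are three subspaces of equal dimension with direct sum $F^{2^l}$, so $3\mid 2^l$,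 a contradiction.

*Factorials.* This tells us how to repair the example. Let $L_p$ be the direct limit of $\mathrm{Sub}(F_p^{m!})$, $m\ge1$, along $U\mapsto U\otimes F_p^{m+1}$. Section 13 proves that $L_p$ is a quasifractal and generates $\mathcal V(F_p)$. So the guess is right for $L_p$.

The examples give no reason why *every* nondistributive modular quasifractal should consist of subspaces. Nothing in the definition mentions a module, and the lattice has no atoms from which to make points.

## 2. Independence in a modular lattice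

Let $K$ be a modular lattice with $0$. We use three tools.

**(M1)** (Dedekind's transposition principle.) $z\mapsto z+y$ and $z\mapsto zx$ are mutually inverse isomorphisms between $[xy,x]$ and $[y,x+y]$.

**(M2)** If $v_k(v_1+\dots+v_{k-1})=0$ for $2\le k\le n$, then $(x_1,\dots,x_n)\mapsto\sum x_i$ is a lattice embedding $\prod_i[0,v_i]\to[0,\sum v_i]$.

**(M3)** Under the hypothesis of (M2), $v_1,\dots,v_n$ are *independent*, that is, $v_j\sum_{i\ne j}v_i=0$ for all $j$. If blocks have independent sums and each block is independent, then the union of the blocks is independent.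

*Proof of (M2).* Let $n=2$. Joins are clearly preserved. For meets, (M1) says that $z\mapsto z+v_2$ is an isomorphism on $[0,v_1]$, so
$$(x_1+x_2)(y_1+y_2)\le(x_1+v_2)(y_1+v_2)=x_1y_1+v_2 .$$
Similarly $(x_1+x_2)(y_1+y_2)\le v_1+x_2y_2$. By modularity, used twice,
$$(x_1y_1+v_2)(v_1+x_2y_2)=x_1y_1+v_2(v_1+x_2y_2)=x_1y_1+x_2y_2+v_1v_2=x_1y_1+x_2y_2 .$$
So $(x_1+x_2)(y_1+y_2)\le x_1y_1+x_2y_2$, and the reverse inequality is clear. The map is injective since $v_1(x_1+x_2)=x_1+v_1x_2=x_1$, and symmetrically for $x_2$. For $n>2$ apply the case $n=2$ to $v_1+\dots+v_{n-1}$ and $v_n$, and use induction.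

*Proof of (M3).* By (M2), meets may be computed componentwise. The element $v_j$ has components $(0,\dots,v_j,\dots,0)$ and $\sum_{i\ne j}v_i$ has component $0$ in place $j$, so their meet is $0$. For blocks, list the elements block by block, and compare an element $v$ of one block with the sum of all earlier elements. Componentwise with respect to the block sums, $v$ lives in its own block only, and there it meets the sum of the earlier elements of that block in $0$. So the hypothesis of (M2) holds for the whole list. $\square$

Thus independence does not depend on the order, subfamilies of independent families are independent, and so are the sums of disjoint blocks. We say "compute componentwise" when we use (M2).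

## 3. Frames and their characteristic

**Definition.** Let $M$ be a modular lattice, $u\le v$ in $M$, $n\ge2$. A pair $(\vec a,\vec c)$ with $\vec a=(a_1,\dots,a_n)$, $\vec c=(c_{12},\dots,c_{1n})$, all entries in $[u,v]$, is an *$n$-frame* of $M$ (a spanning $n$-frame of $[u,v]$) if for all $1\le j\le n$ and $2\le k\le n$
$$\sum_{i\le n}a_i=v,\quad a_j\sum_{i\ne j}a_i=u,\quad a_1+c_{1k}=a_k+c_{1k}=a_1+a_k,\quad a_1c_{1k}=a_kc_{1k}=u .\tag{3.1}$$
It is *nontrivial* if $u<v$.

For $n=2$ a nontrivial frame is just a copy $\{u,a_1,a_2,c_{12},v\}$ of $M_3$. The example to keep in mind is the *canonical frame* of $T^n$, where $T$ is an abelian group: in $\mathrm{Sub}(T^n)$ let $a_i$ be the $i$-th coordinate subgroup and $c_{1k}=\{(t,0,\dots,0,-t,0,\dots,0):t\in T\}$ with $-t$ in place $k$. Then (3.1) holds with $u=0$, $v=T^n$: for instance $(s,0)=(s,-s)+(0,s)$ gives $a_1\le a_2+c_{12}$.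

In a nontrivial frame, $a_1>u$. If $a_1=u$, then $c_{1k}=a_1+c_{1k}=a_k+c_{1k}$, so $a_k\le c_{1k}$ and $a_k=a_kc_{1k}=u$ for all $k$, whence $v=u$.

**Definition.** Let $n\ge3$ and let $(\vec a,\vec c)$ be a nontrivial $n$-frame. Put $c_{23}=(c_{12}+c_{13})(a_2+a_3)$, and for $x,y\in[u,a_1+a_2]$
$$x\oplus y=\big((x+a_3)\big((y+c_{23})(a_1+a_3)+a_2\big)+c_{23}\big)(a_1+a_2).\tag{3.2}$$
Let $s_1=c_{12}$, $s_{k+1}=s_k\oplus c_{12}$. The frame has *characteristic* $k$ if $k$ is the least positive integer with $s_k=a_1$, and characteristic $0$ if there is no such $k$.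

This is the additive order of the unit $c_{12}$ in von Neumann's system of $L$-numbers, whose zero is $a_1$. In groups one can compute it.

**Lemma 3.1.** Let $(\vec a,\vec c)$ be a $3$-frame in $\mathrm{Sub}(G)$, $G$ an abelian group, with bottom $u$. For $m\ge1$: $s_m=a_1$ if and only if $ma_1\subseteq u$, and $s_ma_1=\{t\in a_1:mt\in u\}$.

*Proof.* All elements involved contain $u$, so we may pass to $G/u$ and assume $u=0$. Then $a_1+a_2+a_3$ is a direct sum. The relations for $c_{12}$ say that it is the graph of an isomorphism; write $c_{12}=\{t-\beta t:t\in a_1\}$ and likewise $c_{13}=\{t-\gamma t:t\in a_1\}$, with isomorphisms $\beta:a_1\to a_2$, $\gamma:a_1\to a_3$. An element $t-\beta t+t'-\gamma t'$ lies in $a_2+a_3$ iff $t'=-t$, so $c_{23}=\{\beta t-\gamma t:t\in a_1\}$.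

Now let $x=\{t-\beta ft\}$ and $y=\{t-\beta gt\}$ with $f,g\in\mathrm{End}(a_1)$, where $t$ runs through $a_1$. An element $t-\beta gt+\beta r-\gamma r$ of $y+c_{23}$ lies in $a_1+a_3$ iff $r=gt$, so $(y+c_{23})(a_1+a_3)=\{t-\gamma gt\}$. Its join with $a_2$, met with $x+a_3$, is $\{t-\beta ft-\gamma gt\}$. Add $c_{23}$: the element $t-\beta ft-\gamma gt+\beta r-\gamma r$ lies in $a_1+a_2$ iff $r=-gt$. Hence
$$x\oplus y=\{t-\beta(f+g)t:t\in a_1\}.$$
Since $s_1=c_{12}$ has $f=1$, we get $s_m=\{t-m\beta t:t\in a_1\}$. If $s_m=a_1$, then $m\beta t\in a_1a_2=0$ for all $t$, so $ma_1=0$; the converse is clear. Finally $t-m\beta t\in a_1$ iff $mt=0$, in which case the element is $t$. $\square$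

*Examples.* The canonical $3$-frame of $F_p^3$ has characteristic $p$. For $G=(\mathbb Z/4)^3$ the canonical frame has characteristic $4$, but the canonical frame of $2G\cong(\mathbb Z/2)^3$, which lives in the same lattice $\mathrm{Sub}(G)$, has characteristic $2$. In $\mathrm{Sub}(\mathbb Z^3)$ the canonical frame has characteristic $0$, but joining $2\mathbb Z^3$ to all its entries gives a spanning frame of $[2\mathbb Z^3,\mathbb Z^3]$ of characteristic $2$. So one lattice can contain frames of different characteristics. For quasifractals this does not happen. The following is known, and we use it.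

**Known results.** Let $\mathcal U$ be a lattice variety generated by a nondistributive modular quasifractal. Then there is a unique $p=p(\mathcal U)\in P\cup\{0\}$ such that

(i) $\mathcal V(F_p)\subseteq\mathcal U$;

(ii) for every $M\in\mathcal U$ and every $n\ge3$, every nontrivial $n$-frame of $M$ has characteristic $p$.

(It is also known that $\mathcal U$ is Arguesian, and that for a ring $R$ with $1\neq0$, $\mathcal V(R)\subseteq\mathcal U$ implies $\mathcal V(R)=\mathcal V(F_p)$. We do not use this.)

Note how much (ii) says: it speaks about *all* frames of *all* lattices in $\mathcal U$, including frames of small intervals. Section 11 needs this strength.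

## 4. Three theorems

**Theorem A.** Let $L$ be a nondistributive modular quasifractal, $\mathcal U$ the variety it generates, $p=p(\mathcal U)$. Then $L$ has a $\{0,1\}$-preserving lattice embedding into the subspace lattice of some $F_p$-vector space. Consequently $\mathcal U=\mathcal V(F_p)$.

**Definition.** An *$\infty$-frame* of a modular lattice $K$ with $0$ is a pair of sequences $(a_i)_{i\ge1}$, $(c_{1k})_{k\ge2}$ such that for each $n\ge2$ the initial segment $(a_1,\dots,a_n),(c_{12},\dots,c_{1n})$ is an $n$-frame with $u=0$ and $v=a_1+\dots+a_n$.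

For example, the canonical frames of all $T^n$ fit together to an $\infty$-frame of $\mathrm{Sub}(T^{(\mathbb N)})$, with $\mathbb N=\{1,2,\dots\}$.

**Theorem B.** Let $K$ be a modular lattice with $0$ and an $\infty$-frame, and let $J=\bigcup_n[0,a_1+\dots+a_n]$.

(a) $J$ embeds into the subgroup lattice $\mathrm{Sub}(G)$ of an abelian group $G$.

(b) If $a_1>0$ and all nontrivial $3$-frames of $K$ have characteristic $p$ ($p\in P\cup\{0\}$), then $[0,a_1]$ has a $\{0,1\}$-embedding into $\mathrm{Sub}(V)$ for some $F_p$-vector space $V$.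

**Theorem C** (a supplement, not needed for Theorem A).

(a) A lattice $L$ embeds into $\mathrm{Sub}(V)$ for some $F_p$-vector space $V$ iff for every $n\ge3$ there are a modular lattice $M_n$ all of whose nontrivial $3$-frames have characteristic $p$, an $n$-frame $(\vec a,\vec c)$ of $M_n$ with bottom $u$, and an embedding $L\to[u,a_1]$. Similarly, $L$ embeds into $\mathrm{Sub}(G)$ for some abelian group $G$ iff for every $n\ge3$ it embeds into $[u,a_1]$ for some $n$-frame of some modular lattice.

(b) The varieties generated by modular quasifractals are exactly the variety of distributive lattices and the pairwise distinct varieties $\mathcal V(F_p)$, $p\in P\cup\{0\}$.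

## 5. An infinite frame above a quasifractal: Theorem A from Theorem B

Let $L$ be a nondistributive modular quasifractal. Self-similarity lets us put copies of $L$ below smaller and smaller elements. Turned around, $L$ is the bottom part of an ever larger lattice, with room for infinitely many frame elements. We assume Theorem B in this section.

**Step 1: an $M_3$ with bounds $0$ and $1$.** This gives the first perspectivity. A nondistributive modular lattice has a sublattice $M_3$, say with bounds $u<v$. Embed $[u,v]$ into $[0,1]=L$ with $u\mapsto0$, $v\mapsto1$. The images of the three middle elements are distinct elements $b,b',d\in L$ with pairwise joins $1$ and pairwise meets $0$, and $b\neq0$ by injectivity.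

**Step 2: the lattice $D$.** The purpose is to place $L$ below an infinite supply of copies of itself. Since $0<b$, there is an embedding $\theta:L\to[0,b]$ with $\theta(0)=0$, $\theta(1)=b$. Let $D$ be the direct limit of $L\xrightarrow{\theta}L\xrightarrow{\theta}\cdots$. Then $D$ is the union of a chain of sublattices $L_0\subseteq L_1\subseteq\cdots$ isomorphic to $L$, with common $0$ and tops $t_0\le t_1\le\cdots$, where $t_m$ corresponds to $b$ under $L_{m+1}\cong L$. Let $r_m,d_m\in L_{m+1}$ correspond to $b',d$. So
$$t_m,\ r_m,\ d_m\ \text{ have pairwise joins } t_{m+1}\text{ and pairwise meets }0.\tag{5.1}$$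
An identity failing in $D$ fails on finitely many elements, hence in some $L_m$. So $D\in\mathcal U$, and $D$ is modular. Also $t_0>0$.

**Step 3: composing perspectivities.** This auxiliary fact will supply the elements $c_{1k}$. In a modular lattice with $0$ let $a,b,c$ be independent, $a+e=b+e=a+b$, $ae=be=0$, $b+f=c+f=b+c$, $bf=cf=0$, and put $g=(e+f)(a+c)$. Then
$$a+g=c+g=a+c,\qquad ag=cg=0 .\tag{5.2}$$
Indeed, modularity gives $a+g=(a+e+f)(a+c)=(a+b+c)(a+c)=a+c$. Since $f\le b+c$, we have $f(a+b)=f(b+c)(a+b)=fb=0$. As $e\le a+b$, $(e+f)(a+b)=e+f(a+b)=e$, and so $ag\le a(a+b)(e+f)=ae=0$. The hypotheses are symmetric under $a\leftrightarrow c$, $e\leftrightarrow f$, which gives the claims for $c$.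

**Step 4: $D$ has an $\infty$-frame with $a_1=t_0$.** We double the length of the frame repeatedly. Suppose that $a_1,\dots,a_k$, $k=2^m$, are independent with sum $t=t_m$, and $c_{12},\dots,c_{1k}$ satisfy the frame relations; we start with $m=0$, $a_1=t_0$. Put $r=r_m$, $d=d_m$. By (5.1) and (M1),
$$\tau(z)=(z+d)r$$
is a composite of isomorphisms $[0,t]\to[d,t_{m+1}]\to[0,r]$, and $\tau(z)+d=(z+d)(r+d)=z+d$. Put $a_{k+i}=\tau(a_i)$ for $1\le i\le k$. These are independent with sum $r$. As $tr=0$, the elements $a_1,\dots,a_{2k}$ are independent with sum $t+r=t_{m+1}$, by (M3).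

Let $d_{(i)}=d(a_i+a_{k+i})$. The element $a_i+d=a_{k+i}+d$ contains both $a_i$ and $a_{k+i}$, so
$$a_i+d_{(i)}=(a_i+d)(a_i+a_{k+i})=a_i+a_{k+i},$$
and likewise $a_{k+i}+d_{(i)}=a_i+a_{k+i}$. Also $a_id_{(i)}\le td=0$ and $a_{k+i}d_{(i)}\le rd=0$. Put
$$c_{1,k+1}=d_{(1)},\qquad c_{1,k+i}=(c_{1i}+d_{(i)})(a_1+a_{k+i})\quad(2\le i\le k).$$
The frame relations for $c_{1,k+1}$ were just shown, and for $c_{1,k+i}$ they are (5.2) with $a=a_1$, $b=a_i$, $c=a_{k+i}$, $e=c_{1i}$, $f=d_{(i)}$. The earlier $c_{1j}$ are unchanged, so the process yields an $\infty$-frame of $D$.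

**Step 5: conclusion.** Here Theorem B and the known results are put together. By (ii), applied to $D\in\mathcal U$, every nontrivial $3$-frame of $D$ has characteristic $p=p(\mathcal U)$. By Theorem B(b) with $K=D$, $[0,t_0]_D$ has a $\{0,1\}$-embedding into $\mathrm{Sub}(V)$ for some $F_p$-vector space $V$. As $L\cong L_0$ is a $\{0,1\}$-sublattice of $[0,t_0]_D$, so has $L$. Hence $L\in\mathcal V(F_p)$ and $\mathcal U\subseteq\mathcal V(F_p)$; with (i), $\mathcal U=\mathcal V(F_p)$. $\blacksquare$

Everything now rests on Theorem B.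

## 6. Why $L$-numbers do not represent $[0,a_1]$

With a long frame at hand, the natural approach is to use $L$-numbers as the elements of the group. Let $K$ have an $\infty$-frame. An $L$-number is a complement $r$ of $a_2$ in $[0,a_1+a_2]$. In $\mathrm{Sub}(T^2)$ these are the graphs $\{(t,-ft)\}$ with $f\in\mathrm{End}(T)$. For $x\in[0,a_1]$ let $x_2=(x+c_{12})a_2$ be its copy below $a_2$, and try
$$x\longmapsto\Phi(x)=\{r\text{ an }L\text{-number}:r\le a_1+x_2\},$$
in the group model "all $f$ with values in $x$". This breaks down at injectivity. Let $F$ be a field and let $K$ consist of the pairs $(U',U)$ with $U'\le U$ finite-dimensional subspaces of $F^{(\mathbb N)}$, with componentwise operations. This is a sublattice of $\mathrm{Sub}(F^{(\mathbb N)})^2$, hence modular, with the $\infty$-frame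
$$a_i=(Fe_i,Fe_i),\qquad c_{1k}=(F(e_1-e_k),F(e_1-e_k)).$$
Let $x=(0,Fe_1)$, so $0<x<a_1$. A complement $(U',U)$ of $a_2$ in $[0,a_1+a_2]$ consists of two complements of $Fe_2$ in $Fe_1+Fe_2$. Both are lines and $U'\le U$, so $U'=U$. Next,
$$x+c_{12}=(F(e_1-e_2),Fe_1+Fe_2),\qquad x_2=(0,Fe_2),\qquad a_1+x_2=(Fe_1,Fe_1+Fe_2).$$
Now $(U,U)\le a_1+x_2$ forces $U=Fe_1$. So $\Phi(x)=\{a_1\}=\Phi(0)$, although $x\ne0$.

The reason is visible: $L$-numbers are maps defined on all of $a_1$, and $K$ need not contain any such nonzero map into $x$. To separate $x$ from $0$ we need something like a *single element* of $x$, and the lattice offers no points.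

What gets past this is to describe a point by what is true about it. Imagine $K=\mathrm{Sub}(T^{(\mathbb N)})$ and a tuple $(t_1,t_2,t_3,\dots)$ of elements of $T$. Two kinds of facts about it matter: $\sum_{i\in I}t_i=0$ for certain finite $I$, and $t_i\in x$ for certain $i$ and $x$. If the facts are rich enough, the group generated by the $t_i$, and its subgroups $\{t_i:t_i\in x\}$, can be recovered from the facts alone. In an abstract lattice we cannot pick the tuple, but we can pick, step by step, elements $Q_s\le a_1+\dots+a_{n_s}$ and read "$Q_s\le w$" as "the tuple satisfies condition $w$". Each new witness that we need is given a new coordinate. So we need infinitely many coordinates, which is why Section 5 built an $\infty$-frame.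

## 7. Sum-zero elements and coordinates in an $\infty$-frame

Let $K$ be a modular lattice with $0$ and an $\infty$-frame. For finite $I\subset\mathbb N$ put $A_I=\sum_{i\in I}a_i$, $A_\emptyset=0$, $[n]=\{1,\dots,n\}$, $A_n=A_{[n]}$, and $C_n=\sum_{k=2}^nc_{1k}$, $C_1=0$. We write $ijk$ for $\{i,j,k\}$, $I\setminus i$ for $I\setminus\{i\}$, $I\cup k$ for $I\cup\{k\}$. For $I\subseteq[n]$, $i\le n$ and $x\in[0,a_1]$ put
$$H_I=C_nA_I,\qquad x_i=(x+C_n)a_i .$$
In the model $\mathrm{Sub}(T^{(\mathbb N)})$ with its canonical frame:

* $A_I$ is the group of tuples supported on $I$;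
* $C_n$ is the group of tuples in $T^n$ with sum $0$;
* $H_I$ is the group of tuples supported on $I$ with sum $0$;
* $x_i$ is the copy of $x$ in coordinate $i$, because a tuple $(0,\dots,s,\dots,0)$ lies in $x+C_n$ iff $s\in x$.

This section proves lattice versions of what is obvious there. Componentwise with respect to the $a_i$,
$$A_IA_J=A_{I\cap J}.\tag{7.1}$$

**(7.2)** *$a_1,c_{12},\dots,c_{1n}$ are independent with sum $A_n$.* The sum is clear from $a_1+c_{1k}=a_1+a_k$. Since $c_{1k}\le a_1+a_k$, (7.1) gives $c_{1k}A_{k-1}\le c_{1k}(a_1+a_k)A_{k-1}=c_{1k}a_1=0$. As $A_{k-1}=a_1+c_{12}+\dots+c_{1,k-1}$, (M3) applies.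

**(7.3)** *$C_na_i=0$ and $C_n+a_i=A_n$ for $i\le n$.* For $i=1$ this is (7.2). Let $i\ge2$. By (7.2) the elements $a_1+c_{1i}=a_1+a_i$ and $c_{1k}$ ($2\le k\le n$, $k\ne i$) are independent. With respect to them $a_i$ has components $(a_i,0,\dots,0)$ and $C_n$ has components $(c_{1i},(c_{1k})_{k\ne i})$. So $a_iC_n=a_ic_{1i}=0$. Also $C_n+a_i\ge c_{1i}+a_i\ge a_1$, so $C_n+a_i\ge C_n+a_1=A_n$.

**(7.4)** *$C_{n'}A_n=C_n$ for $n\le n'$.* Compute componentwise with respect to $a_1,c_{12},\dots,c_{1n'}$, where $A_n=a_1+C_n$.

By (7.4), $C_{n'}A_I=C_{n'}A_nA_I=C_nA_I$ for $I\subseteq[n]$, $n\le n'$, so $H_I$ does not depend on $n$. Likewise $(x+C_{n'})A_n=x+C_{n'}A_n=x+C_n$, so $x_i$ does not depend on $n$.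

**(7.5)** *For $J\subseteq I$: $H_J\le H_I$ and $H_IA_J=H_J$. For $k\in I$: $H_I+a_k=A_I$ and $H_Ia_k=0$. Also $H_{\{k\}}=0$.* The first two are clear from $A_IA_J=A_J$. By modularity and (7.3), $H_I+a_k=(C_n+a_k)A_I=A_I$, and $H_Ia_k\le C_na_k=0$. Finally $H_{\{k\}}=C_na_k=0$.

**(7.6)** *$x_1=x$; $x_i+C_n=x+C_n$ for $i\le n$; $x\mapsto x_i$ is an isomorphism $[0,a_1]\to[0,a_i]$, so $(x+y)_i=x_i+y_i$ and $(xy)_i=x_iy_i$; and $x_i\le x_j+H_{ij}$ for $i\ne j$.* First, $x_1=(x+C_n)a_1=x+C_na_1=x$. Next, $x_i+C_n=(x+C_n)(a_i+C_n)=x+C_n$. The map is a composite $[0,a_1]\to[C_n,A_n]\to[0,a_i]$ of isomorphisms by (M1) and (7.3). Last, $x_i\le x+C_n=x_j+C_n$, so $x_i\le(x_j+C_n)(a_i+a_j)=x_j+C_n(a_i+a_j)=x_j+H_{ij}$.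

The next three rules are what we will know about sums. In the model, (a) says that sums over disjoint sets add up, (b) that they subtract, and (c) that if $\sum_Jt_i=0$ and all $t_i$ but one are in $x$, so is the last. Let $I,J$ be finite and nonempty and $x\in[0,a_1]$.

**(7.7)**

(a) *If $I\cap J=\emptyset$, then $(H_I+A_J)(H_J+A_I)=H_I+H_J\le H_{I\cup J}$*, computed componentwise with respect to $A_I,A_J$.

(b) *If $J\subsetneq I$, then $H_I(H_J+A_{I\setminus J})\le H_{I\setminus J}+A_J$.* By modularity, since $H_J\le H_I$, the left side is $H_J+H_IA_{I\setminus J}=H_J+H_{I\setminus J}$.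

(c) *If $k\in J$ and $|J|\ge2$, then $H_J\prod_{i\in J\setminus k}(x_i+A_{J\setminus i})\le x_k+A_{J\setminus k}$.* Put $y=\sum_{i\in J\setminus k}x_i$. Componentwise with respect to the $a_i$ ($i\in J$), the product over $i$ is $y+a_k$. Let $n\ge\max J$. By (7.6) $y\le x+C_n$, and $H_J\le C_n\le x+C_n$. So the left side is at most
$$(y+a_k)(x+C_n)=y+a_k(x+C_n)=y+x_k\le A_{J\setminus k}+x_k .$$

**Cylinders.** For $I\subseteq[n]$ and $w\in[0,A_I]$ let $w^{I,n}=w+A_{[n]\setminus I}$; in the model, the set of tuples in $T^n$ whose restriction to $I$ satisfies $w$. By (M1), $w\mapsto w^{I,n}$ is a lattice embedding. Clearly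
$$w^{I,n}=(w+A_{I'\setminus I})^{I',n}\quad(I\subseteq I'\subseteq[n]).\tag{7.8}$$
For $n\le n'$,
$$w^{I,n'}=w^{I,n}+A_{[n']\setminus[n]},\qquad A_nw^{I,n'}=w^{I,n}.\tag{7.9}$$
The second equation is modularity together with $A_nA_{[n']\setminus[n]}=0$.

## 8. Building a generic tuple

**Lemma 8.1.** Let $S$ be a countable sublattice of $[0,a_1]$ and $x^0\not\le y^0$ in $S$. There are an abelian group $V$ and a lattice homomorphism $\varphi:S\to\mathrm{Sub}(V)$ with $\varphi(x^0)\not\subseteq\varphi(y^0)$.

The proof fills this section and the next.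

**Step 1: what it means that a condition holds.** We fix the language before building anything. We shall construct numbers $1=n_0\le n_1\le n_2\le\cdots$ and elements $Q_s\in[0,A_{n_s}]$ with $Q_0=x^0$ such that
$$Q_{s+1}+A_{[n_{s+1}]\setminus[n_s]}=Q_s+A_{[n_{s+1}]\setminus[n_s]}.\tag{8.1}$$
In the model, $Q_s$ is the set of tuples still allowed at stage $s$, and (8.1) says that the projection of $Q_{s+1}$ to the old coordinates is exactly $Q_s$: adding new coordinates imposes nothing new on the old ones. For finite nonempty $I\subseteq[n_s]$ and $w\in[0,A_I]$, say that *$w$ holds over $I$ at $s$* if $Q_s\le w^{I,n_s}$.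

This is equivalent to holding at $s+1$. If $Q_s\le w^{I,n_s}$, then by (8.1) and (7.9) $Q_{s+1}\le Q_s+A_{[n_{s+1}]\setminus[n_s]}\le w^{I,n_{s+1}}$. Conversely, if $Q_{s+1}\le w^{I,n_{s+1}}$, then $Q_s\le Q_{s+1}+A_{[n_{s+1}]\setminus[n_s]}\le w^{I,n_{s+1}}$, so $Q_s\le A_{n_s}w^{I,n_{s+1}}=w^{I,n_s}$.

So we write $\models_Iw$ without mentioning $s$. Since $w\mapsto w^{I,n}$ is a lattice embedding, and by (7.8):

* $\models_I$ is monotone in $w$;
* $\models_Iw$ and $\models_Iw'$ imply $\models_Iww'$;
* for $I\subseteq I'$, $\models_Iw$ iff $\models_{I'}w+A_{I'\setminus I}$.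

**Step 2: the construction.** Now we add witnesses of two kinds: for each $I$, coordinates $k$ with $t_k=-\sum_It_i$; and whenever $t_i\in x+y$, coordinates $j,k$ with $t_j\in x$, $t_k\in y$, $t_i+t_j+t_k=0$. *Tasks* are the finite nonempty $I\subset\mathbb N$ and the triples $(i,x,y)\in\mathbb N\times S\times S$. There are countably many; list them as $\tau_0,\tau_1,\dots$, each occurring infinitely often. At step $s$ write $n=n_s$, $Q=Q_s$.

*Case $\tau_s=I\subseteq[n]$.* Put $k=n+1=n_{s+1}$ and
$$Q_{s+1}=(Q+a_k)(H_{I\cup k}+A_{[n]\setminus I}).$$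
By modularity and (7.5),
$$Q_{s+1}+a_k=(Q+a_k)(H_{I\cup k}+a_k+A_{[n]\setminus I})=(Q+a_k)A_{n+1}=Q+a_k,$$
which is (8.1). Since $H_{I\cup k}+A_{[n]\setminus I}$ is the cylinder of $H_{I\cup k}$, we have $\models_{I\cup k}H_{I\cup k}$.

*Case $\tau_s=(i,x,y)$ with $i\le n$ and $\models_{\{i\}}(x+y)_i$.* Put $j=n+1$, $k=n+2=n_{s+1}$ and
$$Q_{s+1}=(Q+x_j+y_k)(H_{ijk}+A_{[n]\setminus i}).$$
By modularity
$$Q_{s+1}+x_j+y_k=(Q+x_j+y_k)(H_{ijk}+x_j+y_k+A_{[n]\setminus i}).$$
By (7.6), $x_i\le x_j+H_{ij}$ and $y_i\le y_k+H_{ik}$. So the second factor is at least $x_i+y_i+A_{[n]\setminus i}=(x+y)_i+A_{[n]\setminus i}$, which is at least $Q$ because $\models_{\{i\}}(x+y)_i$. Hence $Q_{s+1}+a_j+a_k\ge Q$. Since also $Q_{s+1}\le Q+a_j+a_k$, (8.1) holds. By construction $\models_{ijk}H_{ijk}$, and from $Q_{s+1}\le A_n+x_j+y_k$ we read off $\models_{\{j\}}x_j$ and $\models_{\{k\}}y_k$.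

*Otherwise* put $Q_{s+1}=Q_s$, $n_{s+1}=n_s$.

The task $\{1\}$ is performed infinitely often, so $n_s\to\infty$.

*The first steps in the model.* We have $Q_0=\{t_1\in x^0\}$. If $\tau_0=\{1\}$, then $Q_1=\{(t,-t):t\in x^0\}$. If next $\tau_1=(1,x,y)$ with $x^0\le x+y$, then $Q_2=\{(t,-t,q,q'):t\in x^0,\ q\in x,\ q'\in y,\ t+q+q'=0\}$. Each $(t,-t)$ with $t\in x^0$ extends to an element of $Q_2$, exactly because $t\in x+y$.

**Step 3: the facts we keep.** From here on we use only the combinatorial shadow of the construction:
$$R=\{I\text{ finite nonempty}:\models_IH_I\},\qquad E_x=\{i:\models_{\{i\}}x_i\}\quad(x\in S).$$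
Read $I\in R$ as "$\sum_It_i=0$" and $i\in E_x$ as "$t_i\in x$".

* **(R1)** *$I,J\in R$ disjoint $\Rightarrow I\cup J\in R$.* We have $\models_{I\cup J}H_I+A_J$ and $\models_{I\cup J}H_J+A_I$, so by (7.7a) $\models_{I\cup J}H_{I\cup J}$.
* **(R2)** *$J\subsetneq I$, $I,J\in R$ $\Rightarrow I\setminus J\in R$.* We have $\models_IH_I$ and $\models_IH_J+A_{I\setminus J}$, so by (7.7b) $\models_IH_{I\setminus J}+A_J$, that is, $\models_{I\setminus J}H_{I\setminus J}$.
* **(R3)** *For each finite nonempty $I$ there are infinitely many $k\notin I$ with $I\cup\{k\}\in R$.* The task $I$ occurs infinitely often with $I\subseteq[n_s]$, each time with a new $k=n_s+1$.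
* **(E1)** *$J\in R$, $k\in J$, $|J|\ge2$, $J\setminus k\subseteq E_x$ $\Rightarrow k\in E_x$.* We have $\models_JH_J$ and $\models_Jx_i+A_{J\setminus i}$ for $i\in J\setminus k$, so by (7.7c) $\models_Jx_k+A_{J\setminus k}$, that is, $\models_{\{k\}}x_k$.
* **(E2)** *$\{m\}\in R\Rightarrow m\in E_x$ for all $x$*, as $H_{\{m\}}=0\le x_m$.
* **(E3)** *$E_{xy}=E_x\cap E_y$, and $x\le y\Rightarrow E_x\subseteq E_y$*, by $(xy)_i=x_iy_i$ and monotonicity.
* **(E4)** *If $i\in E_{x+y}$, there are $j\in E_x$, $k\in E_y$ with $i,j,k$ distinct and $\{i,j,k\}\in R$.* The task $(i,x,y)$ occurs at some $s$ with $i\le n_s$, and the second case of Step 2 provides $j,k$.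
* **(E5)** *$1\in E_{x^0}$, $1\notin E_{y^0}$.* At $s=0$ we have $n_0=1$, and $\models_{\{1\}}w$ means $x^0\le w$. Also $x_1=x$, and $x^0\not\le y^0$.

## 9. The group of a generic tuple

Now we build a group generated by "$t_1,t_2,\dots$" subject to the relations in $R$. Let $e_i$ be the standard basis of $\mathbb Z^{(\mathbb N)}$, $e_I=\sum_{i\in I}e_i$, let $\mathrm{Rel}$ be the subgroup generated by $\{e_I:I\in R\}$, and $V=\mathbb Z^{(\mathbb N)}/\mathrm{Rel}$ with classes $[\,\cdot\,]$. The danger is collapse: integer combinations of the relations, with repetitions and cancellations, might produce a relation $e_I$ that the lattice did not sanction. Rules (R1) and (R2) only handle *disjoint* unions and *nested* differences. The way out is that each coordinate has many duplicates, so overlapping sets can be moved apart.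

**Claim 9.1.** If $I$ is finite nonempty and $e_I\in\mathrm{Rel}$, then $I\in R$.

**Step 1: an equivalence of coordinates.** This makes "the $i$-th and $i'$-th coordinates are equal" expressible through $R$. Let $N_i=\{l\ne i:\{i,l\}\in R\}$ (read: $t_l=-t_i$), which is infinite by (R3). Let $i\approx i'$ mean that the symmetric difference of $N_i$ and $N_{i'}$ is finite. This is an equivalence relation.

**Step 2: duplicates exist.** We need them outside any prescribed finite set: *for any $i$ and finite $F$ there is $i'\notin F\cup\{i\}$ with $i'\approx i$.* Choose $k_0\in N_i$ and then $i'\in N_{k_0}\setminus(F\cup\{i\})$. If $l\in N_i\setminus\{i',k_0\}$, then $\{i,l\}$ and $\{i',k_0\}$ are disjoint members of $R$, so $\{i,l,i',k_0\}\in R$ by (R1). Removing $\{i,k_0\}\in R$ gives $\{l,i'\}\in R$ by (R2), so $l\in N_{i'}$. Conversely let $l\in N_{i'}\setminus\{i,k_0\}$. Then $\{i',l\}$ and $\{i,k_0\}$ are disjoint members of $R$, and removing $\{i',k_0\}$ from their union gives $\{l,i\}\in R$, so $l\in N_i$. Thus $N_i$ and $N_{i'}$ differ at most on $\{i,i',k_0\}$.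

**Step 3: duplicates may replace originals.** We show: *if $I\in R$, $i\in I$, $i'\notin I$, $i\approx i'$, then $(I\setminus i)\cup i'\in R$.* The set $N_i\cap N_{i'}$ is infinite, since $N_i$ is infinite and differs from $N_{i'}$ finitely. Choose $k$ in it with $k\notin I\cup\{i'\}$. Then $I\cup\{i',k\}\in R$ by (R1); remove $\{i,k\}\in R$ by (R2).

**Step 4: proof of the claim.** We spread out all sets occurring in a relation, so that (R1) and (R2) suffice. Let
$$e_I+\sum_{s\le q}e_{J'_s}=\sum_{t\le r}e_{J_t},\qquad J'_s,J_t\in R\ \text{(repetitions allowed)}.\tag{9.1}$$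
The left side is nonzero, so $r\ge1$. In each of the sets $J'_s,J_t$ replace the elements, one at a time, by duplicates avoiding $I$, all $J'_s,J_t$, and all duplicates chosen before. By Steps 2 and 3 we get sets $\hat J'_s,\hat J_t\in R$ such that
$$I,\hat J'_1,\dots,\hat J'_q,\hat J_1,\dots,\hat J_r\quad\text{are pairwise disjoint},$$
together with bijections $J'_s\to\hat J'_s$, $J_t\to\hat J_t$ under which corresponding elements are $\approx$. Let $W=\bigcup_t\hat J_t$, which is in $R$ by (R1), and $Y=I\cup\bigcup_s\hat J'_s$. Compare the coefficients of $e_m$ in (9.1): the number of $t$ with $m\in J_t$ equals the number of $s$ with $m\in J'_s$, plus $1$ if $m\in I$. Matching the copies of $m$ on both sides, for each $m$, gives a bijection $\beta:W\to Y$ with $w\approx\beta(w)$. Since $W\cap Y=\emptyset$ and $\beta$ is injective, we may replace the elements $w$ of $W$ by $\beta(w)$ one after another, using Step 3: the incoming element is never in the current set. So $Y\in R$. Now remove $\hat J'_1,\dots,\hat J'_q$ one at a time by (R2); what remains always contains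 $I\ne\emptyset$. We get $I\in R$. $\square$

**Step 5: classes know membership.** This makes the subgroups below well defined.

**(9.2)** *If $[e_i]=[e_j]$ and $i\in E_x$, then $j\in E_x$.* For $i\ne j$ choose, by (R3), $l\notin\{i,j\}$ with $\{j,l\}\in R$. Then $e_i+e_l=(e_i-e_j)+(e_j+e_l)\in\mathrm{Rel}$, so $\{i,l\}\in R$ by Claim 9.1. By (E1) $l\in E_x$, and again by (E1) $j\in E_x$.

**(9.3)** *Every element of $V$ is of the form $[e_i]$, for infinitely many $i$.* By (R3), $-[e_i]=[e_k]$ for infinitely many $k$. Applying this twice, $[e_i]=[e_{i'}]$ for infinitely many $i'$. For $i\ne j$ take $\{i,j,k\}\in R$; then $[e_i]+[e_j]=-[e_k]$ is again some $[e_l]$. If $i=j$, first replace $j$ by some $j'\ne i$ with $[e_{j'}]=[e_j]$. So $\{[e_i]:i\in\mathbb N\}$ is a subgroup; it contains the generators of $V$, hence is $V$.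

**Step 6: the homomorphism.** We finish the proof of Lemma 8.1. Put $\varphi(x)=\{[e_i]:i\in E_x\}$ for $x\in S$. By (9.2), $[e_i]\in\varphi(x)$ iff $i\in E_x$.

*$\varphi(x)$ is a subgroup.* By (R3) there are $\{i,k\}\in R$ and $\{i,k,m\}\in R$ with $i,k,m$ distinct. By (R2) $\{m\}\in R$, so $0=[e_m]\in\varphi(x)$ by (E2). If $i\in E_x$ and $\{i,k\}\in R$ with $k\ne i$, then $k\in E_x$ by (E1), and $-[e_i]=[e_k]\in\varphi(x)$. If $i,j\in E_x$, we may take $i\ne j$ by (9.3) and (9.2). Choose $\{i,j,k\}\in R$ with $k\notin\{i,j\}$. Then $k\in E_x$ by (E1), and $[e_i]+[e_j]=-[e_k]\in\varphi(x)$.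

*Meets.* $\varphi(xy)=\varphi(x)\cap\varphi(y)$ by (E3) and (9.2).

*Joins.* $\varphi$ is monotone by (E3), so $\varphi(x)+\varphi(y)\subseteq\varphi(x+y)$. Conversely, for $i\in E_{x+y}$, (E4) gives $[e_i]=-[e_j]-[e_k]$ with $j\in E_x$, $k\in E_y$, so $[e_i]\in\varphi(x)+\varphi(y)$.

*Separation.* $[e_1]\in\varphi(x^0)\setminus\varphi(y^0)$ by (E5) and (9.2). $\blacksquare$

## 10. From countable sublattices of $[0,a_1]$ to all of $J$

This section proves Theorem B(a). Lemma 8.1 treats countable sublattices below $a_1$ and separates one pair. Three enlargements remain.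

**Step 1: from $[0,a_1]$ to $[0,A_N]$.** We regroup coordinates so that $A_N$ becomes the first element of a new $\infty$-frame. Let
$$b_k=A_{\{(k-1)N+1,\dots,kN\}}\ (k\ge1),\qquad g_{1k}=\sum_{i=1}^NH_{\{i,(k-1)N+i\}}\ (k\ge2).$$
The $b_k$ are independent. Fix $k\ge2$ and write $l=(k-1)N+i$. By (7.5), $a_i+H_{il}=a_l+H_{il}=a_i+a_l$ and $a_iH_{il}=a_lH_{il}=0$. The elements $a_i+a_l$ ($i\le N$) are independent, and with respect to them $b_1,b_k,g_{1k}$ have components $a_i$, $a_l$, $H_{il}$. Computing componentwise, $b_1+g_{1k}=b_k+g_{1k}=b_1+b_k$ and $b_1g_{1k}=b_kg_{1k}=0$. So $(b_k),(g_{1k})$ is an $\infty$-frame of $K$ with $b_1=A_N$.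

**Step 2: separating all pairs.** Let $S$ be a countable sublattice of $[0,A_N]$. By Lemma 8.1 for the frame of Step 1, for all $x\not\le y$ in $S$ there are homomorphisms $\varphi_{x,y}:S\to\mathrm{Sub}(V_{x,y})$ with $\varphi_{x,y}(x)\not\subseteq\varphi_{x,y}(y)$. Then $z\mapsto\bigoplus\varphi_{x,y}(z)\le\bigoplus V_{x,y}$ is an embedding of $S$, because sums and intersections of such direct sums are computed componentwise.

**Step 3: all of $J$.** An ultraproduct removes countability. For each finite $F\subseteq J$ let $S_F$ be the sublattice generated by $F\cup\{0\}$. It is countable and contained in some $[0,A_N]$, so by Step 2 there is an embedding $\varepsilon_F:S_F\to\mathrm{Sub}(G_F)$. The sets $\{F:x\in F\}$, $x\in J$, have the finite intersection property. Take an ultrafilter $\mathfrak U$ on the set of finite subsets of $J$ containing all of them. Map $x\in J$ to the subgroup $\prod_{\mathfrak U}\varepsilon_F(x)$ of $\prod_{\mathfrak U}G_F$, with $\varepsilon_F(x):=0$ if $x\notin S_F$. Let $x,y\in J$. For $\mathfrak U$-almost all $F$, the lattice $S_F$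 contains $x,y,x+y,xy$, and forming ultraproducts of subgroups commutes with $+$ and $\cap$. So the map is a homomorphism. If $x\not\le y$, then $\varepsilon_F(x)\not\subseteq\varepsilon_F(y)$ for almost all $F$. Choosing elements of $\varepsilon_F(x)\setminus\varepsilon_F(y)$ gives an element of the image of $x$ outside the image of $y$. So the map is injective. $\blacksquare$

## 11. From abelian groups to $F_p$-spaces

This section proves Theorem B(b). Let $\varepsilon:J\to\mathrm{Sub}(G)$ be the embedding from (a). Replacing $G$ by $G/\varepsilon(0)$ and each image by its quotient, assume $\varepsilon(0)=0$. As $a_1>0$, the $3$-frame $(a_1,a_2,a_3;c_{12},c_{13})$ is nontrivial. It lies in $J$. Since $\varepsilon$ preserves $+$ and meets and is injective, it preserves frames, $\oplus$ and characteristics. Put $T=\varepsilon(a_1)$.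

**Step 1: $p$ prime.** The characteristic of the given frame is enough here. We have $s_p=a_1$, so $pT=0$ by Lemma 3.1. Thus $V=T$ is an $F_p$-space whose subgroups are subspaces, and $\varepsilon$ restricts to a $\{0,1\}$-embedding $[0,a_1]\to\mathrm{Sub}(V)$.

For $p=0$ one would pass from $T$ to $\mathbb Q\otimes T$. In general this loses information: in $\mathrm{Sub}(\mathbb Z^{(\mathbb N)})$ the canonical frame has characteristic $0$ and $T=\mathbb Z$, but $2\mathbb Z<\mathbb Z$ both become $\mathbb Q$. What saves us is that *all* nontrivial frames have characteristic $0$; in the example, the frame in $[2\mathbb Z^3,\mathbb Z^3]$ from Section 3 violates this. So from $x<y$ and torsion in $\varepsilon(y)/\varepsilon(x)$ we must produce a bad frame *inside the lattice*.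

**Step 2: $p=0$, frames in quotients.** We transport a pair $x<y$ to a frame. With $\beta,\gamma$ as in the proof of Lemma 3.1, identify $\varepsilon(a_1+a_2+a_3)$ with $T^3$ via $(t_1,t_2,t_3)\mapsto t_1+\beta t_2+\gamma t_3$. Then $\varepsilon(c_{12})=\{(t,-t,0)\}$ and $\varepsilon(c_{13})=\{(t,0,-t)\}$. For $z\in[0,a_1]$ put $z_1=z$ and $z_k=(z+c_{1k})a_k$ for $k=2,3$; then $\varepsilon(z_k)$ is the copy of $\varepsilon(z)$ in the $k$-th coordinate. For $x<y$ in $[0,a_1]$ define in $J$
$$u=x_1+x_2+x_3,\qquad a'_i=y_i+u,\qquad c'_{1k}=c_{1k}(y_1+y_k)+u .\tag{11.1}$$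
With $X=\varepsilon(x)$, $Y=\varepsilon(y)$ we get $\varepsilon(u)=X^3$, $\varepsilon(a'_1)=Y\times X\times X$ and so on, and $\varepsilon(c'_{12})=\{(t,-t,0):t\in Y\}+X^3$, similarly for $c'_{13}$. Modulo $X^3$ this is the canonical $3$-frame of $(Y/X)^3$, and $Y/X\ne0$. Since $\varepsilon$ is an embedding, $F(x,y):=(\vec a\,',\vec c\,')$ is a nontrivial $3$-frame of $K$ with bottom $u$.

**Step 3: $p=0$, torsion-freeness.** *For $x<y$ in $[0,a_1]$ the group $\varepsilon(y)/\varepsilon(x)$ is torsion-free.* Suppose $w\in Y\setminus X$ and $mw\in X$ with $m\ge1$. The frame $F(x,y)$ itself may have characteristic $0$; only part of $Y/X$ is torsion. But the lattice can cut that part out. Compute $s'_m$ in $F(x,y)$. By Lemma 3.1, $\varepsilon(s'_ma'_1)=Z\times X\times X$ with $Z=\{t\in Y:mt\in X\}$. So $z:=s'_ma'_1a_1\in[0,a_1]$ has $\varepsilon(z)=Z$. As $X\subseteq Z$ and $w\in Z\setminus X$, we have $x<z$. Now consider the nontrivial $3$-frame $F(x,z)$ of $K$. Its first element has image $Z\times X\times X$, its bottom has image $X^3$, and $mZ\subseteq X$. By Lemma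 3.1 its element $s_m$ equals its first frame element, so its characteristic is not $0$, contrary to hypothesis.

**Step 4: $p=0$, the rational space.** Now passing to $\mathbb Q$ loses nothing. By Step 3 with $x=0$, $y=a_1$, the group $T$ is torsion-free, so it embeds in $V=\mathbb Q\otimes T$, and every element of $V$ is a fraction $t/m$ with $t\in T$, $m\ge1$. Let $\varphi(x)=\{t/m:t\in\varepsilon(x),m\ge1\}$, the $\mathbb Q$-span of $\varepsilon(x)$. Clearly $\varphi(x+y)=\varphi(x)+\varphi(y)$ and $\varphi(xy)\subseteq\varphi(x)\cap\varphi(y)$. If $t/m=t'/m'$ with $t\in\varepsilon(x)$, $t'\in\varepsilon(y)$, then $m't=mt'\in\varepsilon(x)\cap\varepsilon(y)=\varepsilon(xy)$, and the element equals $(m't)/(mm')\in\varphi(xy)$. So $\varphi$ is a lattice homomorphism. It is strict: if $x<y$, take $w\in\varepsilon(y)\setminus\varepsilon(x)$. If $w\in\varphi(x)$, then $mw\in\varepsilon(x)$ for some $m\ge1$, contrary to Step 3. A homomorphism that is strict on comparable pairs is injective: $\varphi(x)=\varphi(y)$ gives $\varphi(xy)=\varphi(x)=\varphi(y)$, so $xy=x$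 and $xy=y$. Finally $\varphi(0)=0$ and $\varphi(a_1)=V$. So $\varphi:[0,a_1]\to\mathrm{Sub}(V)$ is a $\{0,1\}$-embedding into the subspace lattice of a $\mathbb Q$-space. $\blacksquare$

With Section 5, Theorem A is now completely proved.

## 12. Embeddability through frames of all finite lengths: Theorem C(a)

**Step 1: ($\Rightarrow$).** We exhibit the frames. Let $L\le\mathrm{Sub}(V)$ with $V$ an $F_p$-space. Take $M_n=\mathrm{Sub}(V^n)$ (subspaces) with its canonical frame; then $[0,a_1]\cong\mathrm{Sub}(V)$. By Lemma 3.1, in a nontrivial $3$-frame of subspaces over $F_p$ with bottom $u$ we have $s_m=a_1$ iff $m\cdot(a_1/u)=0$. Since $a_1/u\ne0$ by Section 3, this means $m=0$ in $F_p$. So the characteristic is $p$. For an abelian group $G$ take $M_n=\mathrm{Sub}(G^n)$ with its canonical frame.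

**Step 2: ($\Leftarrow$).** We glue the finite frames to an $\infty$-frame by an ultraproduct. If $|L|=1$, take the zero space or group. Let $|L|\ge2$. Form the ultraproduct of the $M_n$ ($n\ge3$) over a nonprincipal ultrafilter. Let $u=[(u^{(n)})]$ and let $K=\{z:z\ge u\}$, a sublattice with least element $u$. Initial segments of a frame are frames with the same bottom. So the elements $a_i=[(a_i^{(n)})]$ and $c_{1k}=[(c_{1k}^{(n)})]$, which are defined for almost all $n$, form an $\infty$-frame of $K$ by Łoś's theorem. The given embeddings induce an embedding of $L$ into $[u,a_1]$, so $a_1>u$. The condition "all nontrivial $3$-frames have characteristic $p$" is expressed by a set of universal first-order sentences in $+$ and meet: each $s_k$ is a term in the frame, and for prime $p$ one demands $s_p=a_1$ and $s_k\ne a_1$ for $1\le k<p$, while for $p=0$ one demands $s_k\neq a_1$ for all $k\ge1$. So the condition passes to the ultraproduct and to its sublattice $K$. Apply Theorem B(b), respectively B(a). $\blacksquare$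

## 13. Each $\mathcal V(F_p)$ comes from a quasifractal: Theorem C(b)

If a modular quasifractal is distributive, it generates the variety of distributive lattices, and the two-element lattice is such a quasifractal. Otherwise Theorem A applies. It remains to see that each $\mathcal V(F_p)$ occurs and that these varieties are distinct. Let $F=F_p$ and let $L_p$ be the direct limit of the $\mathrm{Sub}(F^{m!})$, $m\ge1$, along the $\{0,1\}$-embeddings $U\mapsto U\otimes F^{m+1}\subseteq F^{m!}\otimes F^{m+1}\cong F^{(m+1)!}$.

**Step 1: $L_p$ is a quasifractal.** Factorials supply every divisibility that we need. A nontrivial interval comes from some $U<W\le F^{n!}$. It is isomorphic to $\varinjlim_{m\ge n}\mathrm{Sub}(T_m)$ with $T_n=W/U$, $T_{m+1}=T_m\otimes F^{m+1}$, and maps $X\mapsto X\otimes F^{m+1}$. Let a second nontrivial interval be $\varinjlim_{m\ge n'}\mathrm{Sub}(T'_m)$ with $T'_{m+1}=T'_m\otimes F^{m+1}$. We construct isomorphisms $g_m:T_m\otimes F^{b_m}\to T'_{m'}$ for $m\ge n$, where $m'$ depends on $m$.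

Since $\dim T'_{m'}=\dim T'_{n'}\cdot m'!/n'!$, we can choose $m'$ with $\dim T_n\mid\dim T'_{m'}$; put $b_n=\dim T'_{m'}/\dim T_n$ and fix an isomorphism $g_n:T_n\otimes F^{b_n}\to T'_{m'}$. Given $g_m$, choose $m''>m'$ such that $c=m''!/m'!$ is divisible by $m+1$. Put $b_{m+1}=b_mc/(m+1)$, fix an isomorphism $F^{m+1}\otimes F^{b_{m+1}}\cong F^{b_m}\otimes F^c$, and let $g_{m+1}$ be the composite
$$T_{m+1}\otimes F^{b_{m+1}}\cong T_m\otimes F^{b_m}\otimes F^c\xrightarrow{\,g_m\otimes1\,}T'_{m'}\otimes F^c=T'_{m''}.$$
Put $\alpha_m(X)=g_m(X\otimes F^{b_m})$ for $X\le T_m$, a $\{0,1\}$-embedding $\mathrm{Sub}(T_m)\to\mathrm{Sub}(T'_{m'})$. Then $\alpha_{m+1}(X\otimes F^{m+1})=\alpha_m(X)\otimes F^c$, which is the image of $\alpha_m(X)$ in $\mathrm{Sub}(T'_{m''})$. So the $\alpha_m$ are compatible and induce a $\{0,1\}$-embedding of the first interval into the second.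

**Step 2: $L_p$ generates $\mathcal V(F_p)$.** We compare identities. $L_p$ is modular, and it is in $\mathcal V(F_p)$ as a directed union of lattices in $\mathcal V(F_p)$. It contains copies of $\mathrm{Sub}(F^n)$ for all $n$, as intervals of $\mathrm{Sub}(F^{m!})$ with $m!\ge n$. In particular it is nondistributive, since three lines in $F^2$ give $M_3$. The lattices $\mathrm{Sub}(F^n)$ generate $\mathcal V(F_p)$. Indeed, suppose an inequality $f\le g$ of lattice terms fails in some $\mathrm{Sub}(V)$, say $v\in f(\vec x)\setminus g(\vec x)$. We claim that there are finite-dimensional $x'_i\le x_i$ with $v\in f(\vec x\,')$, by induction on $f$. If $f$ is the variable $x_i$, take $x'_i=Fv$ and all other $x'_j=0$. If $f=f_1+f_2$, write $v=v_1+v_2$ with $v_i\in f_i(\vec x)$ and join the tuples for $v_1$ and $v_2$. If $f$ is the meet of $f_1$ and $f_2$, join the tuples obtained for $v$ from $f_1$ and from $f_2$. In both cases monotonicity of terms gives $v\in f(\vec x\,')$. By monotonicity also $v\notin g(\vec x\,')$, so the inequality fails in the subspace lattice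 of the finite-dimensional space $\sum x'_i$.

**Step 3: the varieties are distinct.** The characteristic distinguishes them. By Steps 1 and 2 the known results apply to $\mathcal V(F_p)$. The canonical $3$-frame of $\mathrm{Sub}(F_p^3)\in\mathcal V(F_p)$ has characteristic $p$ by Lemma 3.1, so $p(\mathcal V(F_p))=p$ by (ii). Since $p(\mathcal U)$ is determined by $\mathcal U$, the varieties $\mathcal V(F_p)$ are pairwise distinct. None of them is distributive, as each contains $\mathrm{Sub}(F_p^2)$. $\blacksquare$
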